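\title{Recurrence rates and Hausdorff dimension of hyperbolic measures}

\begin{abstract}
Let $f$ be a $C^{1+\alpha}$ diffeomorphism of a compact manifold and let $\mu$ be an ergodic invariant probability measure with nonzero Lyapunov exponents. We prove the conjecture that for $\mu$-almost every $x$ the first return time of $x$ to the ball $B(x,r)$ is $r^{-\dim_H\mu+o(1)}$ as $r\to0$. Without ergodicity the same holds with the pointwise dimension $d_\mu(x)$ in place of $\dim_H\mu$, and the number of returns up to any time $T$ polynomial in $1/r$ is at most $T\,r^{d_\mu(x)-\varepsilon}$. The proof codes orbits by a partition of finite entropy whose two-sided cylinders of length of order $\log(1/r)$ are smaller than $r$, and conditions on the future of the code.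
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $M$ be a compact smooth Riemannian manifold with distance $d$, and let $B(x,r)$ be the open ball of radius $r$ centered at $x$. For a map $f\colon M\to M$, the \emph{return time} of $x$ at scale $r>0$ is
\[
\tau_r(x)=\inf\{k>0: f^kx\in B(x,r)\}\qquad(\inf\emptyset=\infty),
\]
and the \emph{lower} and \emph{upper recurrence rates} of $x$ are
\[
\underline{R}(x)=\liminf_{r\to0}\frac{\log\tau_r(x)}{-\log r},\qquad \overline{R}(x)=\limsup_{r\to0}\frac{\log\tau_r(x)}{-\log r}.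
\]
If both equal $R$, then $\tau_r(x)=r^{-R+o(1)}$: the rate is the exponent that says how long one waits to see $x$ again with precision $r$. For a Borel probability measure $\mu$ on $M$, the \emph{lower} and \emph{upper pointwise dimensions} are
\[
\underline{d}_\mu(x)=\liminf_{r\to0}\frac{\log\mu(B(x,r))}{\log r},\qquad \overline{d}_\mu(x)=\limsup_{r\to0}\frac{\log\mu(B(x,r))}{\log r}.
\]
Where they agree we write $d_\mu(x)$ for the common value; then $\mu(B(x,r))=r^{d_\mu(x)+o(1)}$. The \emph{Hausdorff dimension} of $\mu$ is $\dim_H\mu=\inf\{\dim_HZ:\mu(Z)=1\}$.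

Suppose that $\mu$ is invariant and ergodic. If the points $fx,f^2x,\dots$ were independent samples of $\mu$, one would wait about $1/\mu(B(x,r))$ steps for one of them to fall into $B(x,r)$, and the recurrence rate would be the pointwise dimension. The simplest case agrees with this guess: if $\mu$ is equidistributed on a periodic orbit, then $\tau_r(x)$ and $\mu(B(x,r))$ are constant for small $r$, and all the quantities above vanish. One half of the guess holds for every invariant measure of $f$: returns do not come late, $\overline{R}\le\overline{d}_\mu$ almost everywhere (Proposition~\ref{prop:upper}). The other half can fail.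

\begin{example}\label{ex:rotation}
Let $f$ be the rotation of $\mathbb{R}/\mathbb{Z}$ by a Liouville number $\beta$ with $\|q_k\beta\|<q_k^{-k}$ for integers $q_k\to\infty$, where $\|\cdot\|$ is the distance to $\mathbb{Z}$; for instance $\beta=\sum_j2^{-j!}$ and $q_k=2^{(k+1)!}$, for which $\|q_k\beta\|<2q_k\,2^{-(k+2)!}=2q_k^{-(k+1)}$. Lebesgue measure is ergodic and has dimension $1$. But $\tau_r(x)\le q_k$ for $r=q_k^{-k}$, so $\log\tau_r(x)/(-\log r)\le 1/k$ along these scales, and $\underline{R}(x)=0$ for every $x$.
\end{example}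

A rotation is an isometry: it never separates nearby points, and its orbits are far from independent samples. The hypothesis that excludes this behavior is hyperbolicity. For a diffeomorphism $f$, $x\in M$ and $v\in T_xM$, the \emph{Lyapunov exponent} of $v$ at $x$ is $\lambda(x,v)=\limsup_{n\to\infty}\frac1n\log\|d_xf^nv\|$. An $f$-invariant probability measure $\mu$ is \emph{hyperbolic} if there is a set $Y$ of full measure such that $\lambda(x,v)\ne0$ for all $x\in Y$ and all nonzero $v\in T_xM$. For such measures the pointwise dimension exists.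

\begin{theorem}[Barreira--Pesin--Schmeling]\label{thm:bps}
If $f$ is a $C^{1+\alpha}$ diffeomorphism of $M$, for some $\alpha>0$, and $\mu$ is a hyperbolic $f$-invariant probability measure, then $\underline{d}_\mu(x)=\overline{d}_\mu(x)$ for $\mu$-almost every $x$.
\end{theorem}

We use this known theorem without proof. It is conjectured in \cite{source} that for an ergodic hyperbolic measure of a $C^{1+\alpha}$ diffeomorphism both recurrence rates equal $\dim_H\mu$ almost everywhere. We prove this conjecture. In the three theorems below, $f$ is a $C^{1+\alpha}$ diffeomorphism of $M$ for some $\alpha>0$.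

\begin{theorem}\label{thm:main}
If $\mu$ is an ergodic hyperbolic $f$-invariant probability measure, then $\underline{R}(x)=\overline{R}(x)=\dim_H\mu$ for $\mu$-almost every $x$.
\end{theorem}

\begin{theorem}\label{thm:nonergodic}
If $\mu$ is any hyperbolic $f$-invariant probability measure, then $\underline{R}(x)=\overline{R}(x)=d_\mu(x)$ for $\mu$-almost every $x$. Moreover, for almost every ergodic component $\nu$ of $\mu$ we have $d_\mu=\dim_H\nu$ $\nu$-almost everywhere.
\end{theorem}

\begin{theorem}\label{thm:count}
Let $\mu$ be a hyperbolic $f$-invariant probability measure. For $\mu$-almost every $x$ and all $\varepsilon,L>0$, for all sufficiently small $r$ and all integers $1\le T\le r^{-L}$,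
\[
\#\{1\le k\le T: f^kx\in B(x,r)\}\le T\,r^{d_\mu(x)-\varepsilon}.
\]
\end{theorem}

For example, let $f$ be the automorphism of $\mathbb{R}^2/\mathbb{Z}^2$ given by the matrix with rows $(2,1)$ and $(1,1)$. Its eigenvalues have modulus different from $1$, so every invariant measure is hyperbolic, and Theorem~\ref{thm:nonergodic} gives $\tau_r(x)=r^{-2+o(1)}$ for Lebesgue almost every $x$. The measure $\mu=\frac12(\delta_0+\mathrm{Leb})$ shows that Theorem~\ref{thm:main} needs ergodicity: $\dim_H\mu=2$, while $\overline{R}=0$ at the fixed point $0$, which has mass $\frac12$.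

\begin{remark}\label{rem:limit}
The bound in Theorem~\ref{thm:count} is of the size that the ergodic theorem predicts for $T\to\infty$. If $\mu$ is ergodic, then for almost every $x$ the measures $\frac1T\sum_{k=1}^T\delta_{f^kx}$ converge weakly to $\mu$ (apply Birkhoff's theorem to a countable dense set of continuous functions). The spheres around $x$ are disjoint, so $\mu(\partial B(x,r))=0$ for all $r$ outside a countable set depending on $x$. For such $r$ the left side in Theorem~\ref{thm:count}, divided by $T$, tends to $\mu(B(x,r))=r^{d_\mu(x)+o(1)}$ as $T\to\infty$. The theorem says that an upper bound of this size holds from time $T=1$ on.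
\end{remark}

The work lies in Theorem~\ref{thm:count}. For $T<r^{-d_\mu(x)+\varepsilon}$ its right side is less than $1$, so there is no return up to time $T$; this is the lower bound $\underline{R}\ge d_\mu$, and the other two theorems follow from it by general arguments. Section~\ref{sec:model} shows the idea for a sequence of coin tosses and lists what has to be built in general.

\section{The idea for coin tosses}\label{sec:model}

In this section only, $f$ is the shift $(fx)_j=x_{j+1}$ on $\{0,1\}^{\mathbb{Z}}$, $\mu$ is the product measure with $\mu\{x_j=1\}=p\in(0,1)$, and $d(x,y)=2^{-m}$ with $m=\min\{|j|:x_j\ne y_j\}$. This is not a manifold, but the mechanism is visible here without any geometry. Balls are cylinders,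
\[
B(x,2^{-n})=C_n(x):=\{y: y_j=x_j\text{ for }|j|\le n\},
\]
and $f^kx\in C_n(x)$ means that the word $w_k=x_{k-n}\cdots x_{k+n}$ equals the central word $w_0=x_{-n}\cdots x_n$. We write $\mu[w]$ for the probability of a word $w$.

\emph{Claim: for almost every $x$, every $\varepsilon>0$ and all large $n$, there is no $k$ with $f^kx\in C_n(x)$ and $2n+1\le k\le e^{-\varepsilon n}/\mu(C_n(x))$.}

Condition on the \emph{future} $(x_j)_{j>n}$. For $k\ge2n+1$ the word $w_k$ is then known, while $w_0$ is independent of the future. A return at a time $k\in[2n+1,T]$ forces $w_0$ into a known list of at most $T$ words, an event of conditional probability at most $\sum_k\mu[w_k]$. For a fair coin all words weigh $2^{-(2n+1)}$, and this bound is $T\mu(C_n(x))$. For $p\neq\frac12$ the list may contain words much heavier than $w_0$, and the bound is too weak. But a word can equal $w_0$ only if it has the weight of $w_0$, so we sort points by weight. For $i\ge0$ let $T_i=e^{i+1-\varepsilon n}$ and let $E_{n,i}$ be the set of $x$ with $e^{-(i+1)}<\mu(C_n(x))\le e^{-i}$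 that have a return at some time $k\in[2n+1,T_i]$. Given the future, $x\in E_{n,i}$ forces $w_0$ to be one of at most $T_i$ known words of weight at most $e^{-i}$. Hence $\mu(E_{n,i})\le T_ie^{-i}=e^{1-\varepsilon n}$. Since $\mu(C_n(x))\ge\min(p,1-p)^{2n+1}$, only $O(n)$ values of $i$ occur, and $\sum_{n,i}\mu(E_{n,i})<\infty$. By the Borel--Cantelli lemma almost every $x$ lies outside $\bigcup_iE_{n,i}$ for all large $n$. As $e^{-\varepsilon n}/\mu(C_n(x))<T_i$ for the index $i$ of $x$, the claim follows for this $\varepsilon$, and then for all $\varepsilon$ by taking a sequence $\varepsilon\downarrow0$.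

For a hyperbolic measure on a manifold four ingredients of this argument have to be replaced.
\begin{enumerate}
\item \emph{The code.} We need a partition such that the cylinder of $x$ over the times $-n,\dots,n$, with $n$ of order $\log(1/r)$, lies in $B(x,r)$, and such that the symbols after time $n$ determine the later orbit up to precision $r$. This is the only place where we work with hyperbolicity (Sections~\ref{sec:shadow} and~\ref{sec:partition}).
\item \emph{Independence.} It is replaced by entropy: a typical cylinder has measure about $e^{-(2n+1)h}$, and its conditional measure given the future is of the same size (Lemma~\ref{lem:entropy}).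
\item \emph{Balls are not cylinders.} A ball contains many cylinders. We count the typical ones; the entropy $h$ cancels, and the conditional measure of the typical part of a ball is at most about its measure (Lemma~\ref{lem:ball}).
\item \emph{Early returns.} Conditioning says nothing about the times $k\le2n$, at which $w_k$ overlaps $w_0$. They are excluded by a change of scale (Section~\ref{sec:early}).
\end{enumerate}

\section{General facts and the upper bound}\label{sec:general}

\subsection*{Conventions}
Let $D=\dim M$. If $D=0$, then $M$ is finite, every point is periodic and all rates and dimensions vanish almost everywhere, so we assume $D\ge1$. If $M$ is disconnected, $d$ is the Riemannian distance on each component and different components have positive distance. We may take $0<\alpha\le1$. We fix $\Lambda\ge2$ that is a Lipschitz constant for $f$ and $f^{-1}$ and satisfies $\|df\|,\|df^{-1}\|\le\Lambda$. Partitions are countable and Borel. The function $\mu(B(x,r))$ is lower semicontinuous in $x$ and left continuous and nondecreasing in $r$, so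 the sets defined through it below are Borel.

A set is \emph{$s$-separated} if its points have mutual distances at least $s$. There are constants $0<c\le c'$ with $cs^D\le\operatorname{vol}B(z,s)\le c's^D$ for all $z\in M$ and $0<s\le1$. The balls of radius $s/2$ around the points of an $s$-separated set are disjoint, so such a set has at most $C_0s^{-D}$ points, where $C_0=2^D\operatorname{vol}(M)/c$. Hence every $S\subset M$ has a finite maximal $s$-separated subset, and by maximality the balls of radius $s$ around its points cover $S$.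

Let $\mu$ be $f$-invariant and let $\mathcal{I}$ be the $\sigma$-algebra of Borel sets $E$ with $f^{-1}E=E$. We always take $\mathcal{I}$-measurable versions of $E(g|\mathcal{I})$; they are invariant at every point. The maps $f$ and $f^{-1}$ have the same invariant sets, so Birkhoff's theorem says that for $g\in L^1(\mu)$ the averages $\frac1n\sum_{j=1}^ng(f^jx)$ and $\frac1n\sum_{j=1}^ng(f^{-j}x)$ both tend to $E(g|\mathcal{I})(x)$ for almost every $x$. Subtracting consecutive sums gives $g(f^mx)=o(m)$, and so for fixed $k\ge0$
\begin{equation}\label{eq:birkhoff}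
\sum_{j=-n}^{n-k}g(f^jx)=(2n+1)\bigl(E(g|\mathcal{I})(x)+o(1)\bigr)\qquad(n\to\infty).
\end{equation}

\begin{lemma}\label{lem:kac}
Let $\mu$ be $f$-invariant, let $E$ be a Borel set and $\tau_E(y)=\inf\{k\ge1:f^ky\in E\}$. Then $\int_E\tau_E\,d\mu\le1$.
\end{lemma}

\begin{proof}
If $z\in f^j(E\cap\{\tau_E>j\})$, then $f^{-j}z\in E$ and $f^{-i}z\notin E$ for $0\le i<j$; so $j$ is determined by $z$, and these sets, $j\ge0$, are disjoint. Hence $\int_E\tau_E\,d\mu=\sum_{j\ge0}\mu(E\cap\{\tau_E>j\})\le1$.
\end{proof}

\subsection*{Pointwise and Hausdorff dimension}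
Recall that $\mathcal{H}^t(Z)$ is the limit as $\delta\to0$ of the infimum of $\sum_j(\operatorname{diam}U_j)^t$ over countable covers of $Z$ by sets of diameter at most $\delta$, and that $\mathcal{H}^t(Z)>0$ implies $\dim_HZ\ge t$, while $\mathcal{H}^t(Z)<\infty$ implies $\dim_HZ\le t$. The $5r$-covering lemma says that every family of balls of bounded radii has a disjoint subfamily such that the concentric balls of five times the radius cover the union of the family. Part (b) of the next lemma is Young's criterion.

\begin{lemma}\label{lem:young}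
Let $\mu$ be a Borel probability measure on $M$.
\begin{enumerate}
\item[(a)] $\underline{d}_\mu\le D$ almost everywhere.
\item[(b)] If $\underline{d}_\mu=d_*$ almost everywhere for a constant $d_*$, then $\dim_H\mu=d_*$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $t>D$. The set $\{\underline{d}_\mu>t\}$ is contained in the union of the sets $S_j=\{x:\mu(B(x,r))\le r^t\text{ for all }r<1/j\}$. For $r<1/j$, cover $S_j$ by at most $C_0r^{-D}$ balls of radius $r$ centered in $S_j$; then $\mu(S_j)\le C_0r^{t-D}\to0$ as $r\to0$.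

(b) By (a), $d_*<\infty$. \emph{Lower bound.} Let $\mu(Z)=1$ and $0<t<d_*$ (if $d_*=0$ there is nothing to prove). For some $r_0>0$ the set $Z'=\{x\in Z:\mu(B(x,r))\le r^t\text{ for all }r<r_0\}$ has positive measure. Let sets $U_j$ of diameter less than $r_0$ cover $Z'$; discard those that miss $Z'$ and pick $u_j\in U_j\cap Z'$. For $t_j\in(\operatorname{diam}U_j,r_0)$ we have $U_j\subset B(u_j,t_j)$, so $\sum_jt_j^{\,t}\ge\sum_j\mu(B(u_j,t_j))\ge\mu(Z')$. Choosing $t_j^{\,t}\le(\operatorname{diam}U_j)^t+\gamma2^{-j}$ and letting $\gamma\to0$ gives $\sum_j(\operatorname{diam}U_j)^t\ge\mu(Z')$. So $\mathcal{H}^t(Z)>0$ and $\dim_HZ\ge t$.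

\emph{Upper bound.} Let $Z=\{\underline{d}_\mu\le d_*\}$, a set of full measure, and let $t>d_*$, $\delta>0$. Each $x\in Z$ has a radius $t_x<\delta$ with $\mu(B(x,t_x))\ge t_x^{\,t}$. Choose disjoint balls $B(x_j,t_j)$ of this kind with $Z\subset\bigcup_jB(x_j,5t_j)$. Then $\sum_j(10t_j)^t\le10^t\sum_j\mu(B(x_j,t_j))\le10^t$. So $\mathcal{H}^t(Z)\le10^t$ and $\dim_HZ\le t$.
\end{proof}

\subsection*{The upper bound}
By Lemma~\ref{lem:kac} and Markov's inequality, few points of a \emph{fixed} set $E$ need much more than $1/\mu(E)$ steps to return to $E$. The ball $B(y,r)$ moves with $y$, so we squeeze a fixed ball between $B(y,r/4)$ and $B(y,r)$. No hyperbolicity is needed.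

\begin{proposition}[Barreira--Saussol]\label{prop:upper}
For every $f$-invariant Borel probability measure $\mu$ we have $\underline{R}\le\underline{d}_\mu$ and $\overline{R}\le\overline{d}_\mu$ almost everywhere.
\end{proposition}

\begin{proof}
Let $\varepsilon>0$ and $r=2^{-j}$. Let $\{x_i\}$ be a maximal $r/4$-separated set, $B_i'=B(x_i,r/4)$ and $B_i=B(x_i,r/2)$. The balls $B'_i$ cover $M$. If $z$ lies in $m$ of the $B_i$, the corresponding balls $B(x_i,r/8)$ are disjoint and contained in $B(z,r)$, so $m\le8^Dc'/c$; hence $\sum_i\mu(B_i)\le8^Dc'/c$. If $y\in B'_i$, then $B(y,r/4)\subset B_i\subset B(y,r)$, so $\tau_r(y)\le\tau_{B_i}(y)$ and $\mu(B(y,r/4))\le\mu(B_i)$. If $\mu(B_i)>0$, Markov's inequality and Lemma~\ref{lem:kac} give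
\[
\mu\Bigl\{y\in B'_i\cap\operatorname{supp}\mu:\tau_r(y)\ge\frac{r^{-\varepsilon}}{\mu(B(y,r/4))}\Bigr\}\le\mu\Bigl\{y\in B_i:\tau_{B_i}(y)\ge\frac{r^{-\varepsilon}}{\mu(B_i)}\Bigr\}\le r^\varepsilon\mu(B_i),
\]
and if $\mu(B_i)=0$ the left side is $0$. The sum over $i$ is at most $8^D(c'/c)2^{-j\varepsilon}$, which is summable in $j$. So for almost every $x$ and all large $j$ we have $\tau_{2^{-j}}(x)\le2^{j\varepsilon}/\mu(B(x,2^{-j-2}))$. For $r\in[2^{-j},2^{-j+1})$ monotonicity in $r$ gives $\tau_r(x)\le(2/r)^\varepsilon/\mu(B(x,r/8))$. Thus for all small $r$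
\[
\frac{\log\tau_r(x)}{-\log r}\le\varepsilon\,\frac{\log(r/2)}{\log r}+\frac{\log\mu(B(x,r/8))}{\log(r/8)}\cdot\frac{\log(r/8)}{\log r}.
\]
Take the lower and the upper limit as $r\to0$, and then let $\varepsilon\downarrow0$ along a sequence.
\end{proof}

\section{Lyapunov norms and a shadowing lemma}\label{sec:shadow}

For the linear saddle $(u,s)\mapsto(e^\chi u,e^{-\chi}s)$, an orbit $(u_j,s_j)$ that stays in the unit square for $a\le j\le b$ satisfies $|s_j|\le e^{-\chi(j-a)}$ and $|u_j|\le e^{-\chi(b-j)}$: staying close to the fixed point for a long time forces it to be exponentially close in the middle. We need the same statement along a typical orbit of a hyperbolic measure. There, contraction and expansion set in only after a time that depends on the point, and the angle between the stable and unstable directions can be small. We absorb both defects into a norm that depends on the point.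

\subsection*{Oseledets' theorem}
There is an invariant Borel set of \emph{regular} points, of full measure for every invariant probability measure, with the following property. At a regular point $x$ there are numbers $\lambda_1(x)>\dots>\lambda_{m(x)}(x)$ and a splitting $T_xM=\bigoplus_iE_i(x)$, all Borel in $x$, with $\lambda_i(fx)=\lambda_i(x)$, $d_xfE_i(x)=E_i(fx)$ and $\lim_{k\to\pm\infty}\frac1k\log\|d_xf^kv\|=\lambda_i(x)$ for $0\ne v\in E_i(x)$. If $v=\sum_iv_i\ne0$, the fastest term dominates the sum, so $\lambda(x,v)=\max\{\lambda_i(x):v_i\ne0\}$ and $\lim_{k\to\infty}\frac1k\log\|d_xf^{-k}v\|=-\min\{\lambda_i(x):v_i\ne0\}$. Hence an invariant measure is hyperbolic if and only if all $\lambda_i(x)$ are nonzero almost everywhere.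

Fix $\chi>0$ and let $\Gamma_\chi$ be the invariant Borel set of regular points with $|\lambda_i(x)|>\chi$ for all $i$. Assume $\Gamma_\chi\ne\emptyset$; since $|\lambda_i|\le\log\Lambda$, this gives $e^\chi<\Lambda$. For $x\in\Gamma_\chi$ let $E^u(x)$ and $E^s(x)$ be the sums of the $E_i(x)$ with positive and with negative exponents (one of them may be $0$), and write $v=v_u+v_s$.

\subsection*{The norms}
For $x\in\Gamma_\chi$ define
\[
|v|'_x=\sup_{k\ge0}e^{\chi k}\|df^kv\|\ \ (v\in E^s(x)),\qquad |v|'_x=\sup_{k\ge0}e^{\chi k}\|df^{-k}v\|\ \ (v\in E^u(x)),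
\]
and $|v|'_x=\max(|v_u|'_x,|v_s|'_x)$ in general. The suprema are finite because the norms decay at a rate faster than $\chi$. So $|\cdot|'_x$ is a norm, and the terms $k=0$ give $\|v\|\le\|v_u\|+\|v_s\|\le2|v|'_x$. Shifting the index $k$, we find $|df\,v|'_{fx}=e^{-\chi}\sup_{k\ge1}e^{\chi k}\|df^kv\|$ for $v\in E^s$ and $|df\,v|'_{fx}=\max(\|df\,v\|,e^\chi|v|'_x)$ for $v\in E^u$. Therefore
\begin{equation}\label{eq:hyp}
|df\,v|'_{fx}\le e^{-\chi}|v|'_x\ \ (v\in E^s),\qquad e^\chi|v|'_x\le|df\,v|'_{fx}\le\Lambda|v|'_x\ \ (v\in E^u).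
\end{equation}
In the new norm the derivative is uniformly hyperbolic. The price is measured by
\[
\ell(x)=\ell_\chi(x)=\sup_{v\ne0}|v|'_x/\|v\|\in[1,\infty).
\]
This function is Borel: it is a supremum over $k$ and over the vectors with rational coordinates in a Borel frame. It need not be bounded, but it grows at most exponentially along orbits. Indeed, $|df\,v|'_{fx}\le\Lambda|v|'_x$ for all $v$ by \eqref{eq:hyp}, and $\|v\|\le\Lambda\|df\,v\|$, so
\begin{equation}\label{eq:ell}
\ell(fx)\le\Lambda^2\ell(x).
\end{equation}

\subsection*{The nonlinear error}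
Choose $\rho_0>0$ below the distances between components and with $\Lambda\rho_0$ below the injectivity radius. Then $F_x=\exp_{fx}^{-1}\circ f\circ\exp_x$ is defined on $\{\|v\|\le\rho_0\}$, $F_x(0)=0$ and $d_0F_x=d_xf$. By compactness the derivatives $dF_x$ are $\alpha$-H\"older with a constant $C_1\ge1$ independent of $x$; integrating along the segment from $0$ to $v$ gives $\|F_x(v)-d_xf\,v\|\le C_1\|v\|^{1+\alpha}$. Passing to the new norm costs a factor $\ell(fx)$, so the error is small compared with $|v|'_x$ only when $\|v\|^\alpha\ell(x)$ is small. This dictates the radius on which we work. Let $\delta=e^{-\chi/2}-e^{-\chi}$; since $\delta=e^{-3\chi/2}(e^\chi-e^{\chi/2})$, we also have $e^\chi-\delta\ge e^{\chi/2}$. Put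
\[
\rho(x)=c_1\ell(x)^{-1/\alpha},\qquad\text{where }0<c_1\le\min(1,\rho_0)\text{ and }2C_1\Lambda^2c_1^\alpha\le\delta.
\]
Then $\rho\le\rho_0$, $\ell\rho\le1$ (as $\alpha\le1\le\ell$), and $\rho(fx)\ge\Lambda^{-2/\alpha}\rho(x)$ by \eqref{eq:ell}. If $\|v\|\le\rho(x)$, then
\begin{equation}\label{eq:error}
|F_x(v)-d_xf\,v|'_{fx}\le\ell(fx)\,C_1\|v\|^\alpha\|v\|\le\Lambda^2\ell(x)\,C_1c_1^\alpha\ell(x)^{-1}\cdot2|v|'_x\le\delta|v|'_x.
\end{equation}
Let $\|v\|\le\rho(x)$ and $w=F_x(v)$. Both components of $w-d_xf\,v$ have norm at most $\delta|v|'$, so \eqref{eq:hyp} gives: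
\begin{enumerate}
\item[(S)] always $|w_s|'\le e^{-\chi}|v_s|'+\delta|v|'\le e^{-\chi/2}|v|'$;
\item[(U)] if $|v_u|'\ge|v_s|'$, then $|w_u|'\ge(e^\chi-\delta)|v|'\ge e^{\chi/2}|v|'$; together with (S) this gives $|w_u|'\ge|w_s|'$ and $|w|'\ge e^{\chi/2}|v|'$.
\end{enumerate}

\begin{lemma}\label{lem:shadow}
Let $x\in\Gamma_\chi$, $y\in M$, $a\le b$, and suppose that $d(f^jx,f^jy)\le\rho(f^jx)$ for $a\le j\le b$. Then for $a\le j\le b$
\[
d(f^jx,f^jy)\le2\max\bigl(e^{-\chi(j-a)/2},e^{-\chi(b-j)/2}\bigr).
\]
If the hypothesis holds for all $j\ge a$, then $d(f^jx,f^jy)\le2e^{-\chi(j-a)/2}$ for all $j\ge a$.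
\end{lemma}

\begin{proof}
Let $v_j=\exp_{f^jx}^{-1}(f^jy)$. Then $\|v_j\|=d(f^jx,f^jy)\le\rho(f^jx)$, $v_{j+1}=F_{f^jx}(v_j)$ for $a\le j<b$, and $|v_j|'\le\ell(f^jx)\rho(f^jx)\le1$. Let $j^*$ be the first $j\in[a,b]$ with $|(v_j)_u|'\ge|(v_j)_s|'$, and $j^*=b+1$ if there is none. For $a<i<j^*$ the stable component dominates, so (S) gives $|v_i|'=|(v_i)_s|'\le e^{-\chi/2}|v_{i-1}|'$; hence $|v_j|'\le e^{-\chi(j-a)/2}$ for $a\le j<j^*$. From $j^*$ on, (U) applies at every step, so $1\ge|v_b|'\ge e^{\chi(b-j)/2}|v_j|'$ for $j^*\le j\le b$. Finally $\|v_j\|\le2|v_j|'$. For the last claim let $b\to\infty$.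
\end{proof}

For the rotation of Example~\ref{ex:rotation} the distance $d(f^jx,f^jy)$ does not depend on $j$, and no such lemma holds.

\subsection*{Reduction to uniform constants}
The constants of the next section depend on $\chi$ and on a bound for $\ell$ on a set that orbits visit. For $\ell_0\ge1$ let $\Gamma_{\chi,\ell_0}=\{x\in\Gamma_\chi:\ell_\chi(x)\le\ell_0\}$. An invariant probability measure \emph{satisfies} (H) if there are $\chi>0$ and $\ell_0\geq1$ such that the orbit of almost every point meets $\Gamma_{\chi,\ell_0}$.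

\begin{lemma}\label{lem:reduction}
Let $\mu$ be hyperbolic. There are countably many invariant Borel sets $V$ of positive measure, whose union has full measure, such that each $\mu_V=\mu(\,\cdot\,|V)$ is invariant and satisfies \textup{(H)}. Moreover, $\underline{d}_{\mu_V}\ge\underline{d}_\mu$ everywhere.
\end{lemma}

\begin{proof}
For integers $m,m'\ge1$ let $V_{m,m'}=\bigcup_{j\in\mathbb{Z}}f^j\Gamma_{1/m,m'}$. Almost every $x$ is regular with nonzero exponents, so it lies in some $\Gamma_{1/m}$, and then in $\Gamma_{1/m,m'}$ for $m'\ge\ell_{1/m}(x)$. Keep the sets $V=V_{m,m'}$ of positive measure. Since $V$ is invariant, so is $\mu_V$, and every orbit in $V$ meets $\Gamma_{1/m,m'}$. From $\mu_V\le\mu/\mu(V)$ we get $\log\mu_V(B(x,r))/\log r\ge\bigl(\log\mu(B(x,r))-\log\mu(V)\bigr)/\log r$ for $r<1$, and the lower limit of the right side is $\underline{d}_\mu(x)$.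
\end{proof}

\emph{In Sections~\ref{sec:partition}--\ref{sec:early}, $\mu$ satisfies \textup{(H)} with constants $\chi,\ell_0$.}

\section{A partition with small cylinders}\label{sec:partition}

For a partition $\mathcal{P}$ let $\mathcal{P}(x)$ be the atom containing $x$, and for $a\le b\le\infty$ let
\[
\mathcal{P}_a^b(x)=\{y:\mathcal{P}(f^jy)=\mathcal{P}(f^jx)\text{ for all integers }j\in[a,b]\}.
\]
For finite $b$ these \emph{cylinders} form the partition $\mathcal{P}_a^b=\bigvee_{j=a}^bf^{-j}\mathcal{P}$. The entropy of $\mathcal{P}$ is $H(\mathcal{P})=\sum_{U\in\mathcal{P}}\phi(\mu(U))$ with $\phi(t)=-t\log t$.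

We want a partition of finite entropy such that points with the same code satisfy the hypothesis of Lemma~\ref{lem:shadow}. The first attempt, atoms of diameter about $\rho(x)$ near each $x$, records about $D\log(1/\rho(x))$ units of information at $x$, and we do not know that $\log\ell$ is integrable. Instead we record the position only at the visits to a set $A$ on which $\ell$ is bounded, with enough precision to last until the next visit. By \eqref{eq:ell} the precision needed is exponential in the return time, so the information is linear in the return time, and the return time is integrable.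

\subsection*{Construction}
Let $A'=\Gamma_{\chi,\ell_0}$ and $\kappa=E(1_{A'}|\mathcal{I})$. The invariant set $\{\kappa=0\}$ meets $A'$ in a set of measure $\int_{\{\kappa=0\}}\kappa\,d\mu=0$. By (H) almost every point of $\{\kappa=0\}$ lies in one of the countably many iterates of this null set, so $\kappa>0$ almost everywhere. Let $X_0\subset\Gamma_\chi$ be the invariant Borel set of points whose orbit visits $A'$ with frequency $\kappa(x)>0$, both in forward and in backward time; by Birkhoff's theorem $\mu(X_0)=1$. Put $A=A'\cap X_0$ and $A_k=\{x\in A:\tau_A(x)=k\}$. The sets $A_k$, $k\ge1$, partition $A$, and $\sum_kk\mu(A_k)\le1$ by Lemma~\ref{lem:kac}. Let $s_k=c_1\ell_0^{-1/\alpha}\Lambda^{-(1+2/\alpha)k}$. For $x\in A$ we have $\rho(f^jx)\ge\Lambda^{-2j/\alpha}c_1\ell_0^{-1/\alpha}$, and so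
\begin{equation}\label{eq:sk}
\Lambda^js_k\le\rho(f^jx)\qquad(x\in A_k,\ 0\le j<k).
\end{equation}
Cover $M$ by at most $C_0(2/s_k)^D\le e^{C_2k}$ balls of radius $s_k/2$, where $C_2$ does not depend on $k$, and use them to cut $A_k$ into at most $e^{C_2k}$ Borel sets of diameter at most $s_k$. Let $\mathcal{P}$ consist of $M\setminus A$ and all these sets, $k\ge1$.

\begin{lemma}\label{lem:finite}
$H(\mathcal{P})<\infty$.
\end{lemma}

\begin{proof}
Let $a_k=\mu(A_k)$. Cutting a set of measure $a$ into $m$ pieces $U$ gives $\sum_U\phi(\mu(U))\le\phi(a)+a\log m$ by concavity of $\phi$. So $H(\mathcal{P})\le\phi(\mu(M\setminus A))+\sum_k\phi(a_k)+C_2\sum_kka_k$. If $a_k\ge e^{-k}$, then $\phi(a_k)\le ka_k$; otherwise $\phi(a_k)\le\sqrt{a_k}\le e^{-k/2}$, because $\phi(t)/\sqrt t=2\phi(\sqrt t)\le2/e<1$. All the sums converge.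
\end{proof}

This is where the H\"older condition pays: it makes $\rho$ a power of $\ell^{-1}$, so $\log(1/s_k)$ is linear in $k$.

\begin{lemma}\label{lem:code}
If $x\in X_0$, $f^ax\in A$ and $y\in\mathcal{P}_a^b(x)$ with $a\le b\le\infty$, then $d(f^jx,f^jy)\le\rho(f^jx)$ for all integers $j\in[a,b]$.
\end{lemma}

\begin{proof}
Let $i$ be the largest index in $[a,j]$ with $f^ix\in A$, and let $k=\tau_A(f^ix)$. Then $j-i<k$, and $f^iy$ lies in the atom $\mathcal{P}(f^ix)\subset A_k$ of diameter at most $s_k$. By \eqref{eq:sk}, $d(f^jx,f^jy)\le\Lambda^{j-i}s_k\le\rho(f^jx)$.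
\end{proof}

\subsection*{Scales}
For integers $q\ge1$ put
\[
r_q=e^{-q},\qquad n=n_q=\lceil4(q+1)/\chi\rceil,\qquad N_q=2n_q+1,\qquad K_q=3n_q,
\]
and fix $C$ with $N_q\le K_q\le Cq$ for all $q$. Let $Q_q(x)=\mathcal{P}_{-n}^n(x)$ be the central cylinder of length $N_q$. The code starts to control distances only at a visit to $A$, so we ask for visits at suitable times:
\begin{enumerate}
\item[(G0)] $x\in X_0$, and $f^jx\in A$ for some $j\in[-n,-n/2]$ and for some $j\in[n+1,2n]$.
\end{enumerate}
Each $x\in X_0$ satisfies (G0) for all large $q$, because the numbers of visits to $A$ in these two intervals are $\kappa(x)n/2+o(n)$ and $\kappa(x)n+o(n)$.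

\begin{lemma}\label{lem:small}
If $x$ satisfies \textup{(G0)} at scale $q$ and $n=n_q$, then
\begin{gather}
Q_q(x)\subset B(x,r_q),\label{eq:central}\\
y\in\mathcal{P}_{n+1}^\infty(x)\ \Longrightarrow\ d(f^kx,f^ky)<r_q\text{ for all }k\ge K_q.\label{eq:future}
\end{gather}
\end{lemma}

\begin{proof}
Let $y\in Q_q(x)$ and let $a\in[-n,-n/2]$ with $f^ax\in A$. Then $y\in\mathcal{P}_a^n(x)$, and Lemmas~\ref{lem:code} and~\ref{lem:shadow} with $b=n$, $j=0$ give $d(x,y)\le2e^{-\chi n/4}\le2e^{-(q+1)}<r_q$. Now let $y\in\mathcal{P}_{n+1}^\infty(x)$ and $a\in[n+1,2n]$ with $f^ax\in A$. The same lemmas with $b=\infty$ give, for $k\ge3n$, $d(f^kx,f^ky)\le2e^{-\chi(k-a)/2}\le2e^{-\chi n/2}\le2e^{-2(q+1)}<r_q$.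
\end{proof}

\section{Conditioning on the future}\label{sec:entropy}

For $j\in\mathbb{Z}$ let $\mathcal{F}^j$ be the $\sigma$-algebra generated by the partitions $f^{-i}\mathcal{P}$, $i>j$: the future of the code after time $j$. Note that $\mathcal{F}^j=f^{-j}\mathcal{F}^0$.

\subsection*{Conditional measures}
Fix $q$ and $n=n_q$. As $M$ is a compact metric space, there are Borel probability measures $\mu^q_x$, $x\in M$, such that for every Borel set $E$ the function $x\mapsto\mu_x^q(E)$ is $\mathcal{F}^n$-measurable and is a version of $\mu(E|\mathcal{F}^n)$; in particular $\mu(E)=\int\mu^q_x(E)\,d\mu(x)$. We call the sets $\zeta=\mathcal{P}_{n+1}^\infty(x)$ the \emph{fibers} at scale $q$. No set of $\mathcal{F}^n$ separates two points of a fiber, so $\mu^q_x$ depends only on the fiber $\zeta$ of $x$; we also write $\mu_\zeta$. Let $Z_q\in\mathcal{F}^n$ be the set of $x$ with $\mu^q_x(U)\ne1_U(x)$ for some atom $U$ of some $f^{-i}\mathcal{P}$, $i>n$. It is a countable union of null sets, and $\mu_\zeta(\zeta)=1$ for each fiber $\zeta$ disjoint from $Z_q$.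 The function $\mu^q_x(Q_q(x))=\sum_{Q\in\mathcal{P}_{-n}^n}1_Q(x)\mu^q_x(Q)$ is Borel.

\subsection*{Information functions}
For a partition $\xi$ and a $\sigma$-algebra $\mathcal{G}$ let $I(\xi|\mathcal{G})=-\sum_{U\in\xi}1_U\log\mu(U|\mathcal{G})\ge0$. We use three standard facts.
\begin{enumerate}
\item[(i)] $\int I(\xi|\mathcal{G})\,d\mu=\sum_U\int\phi(\mu(U|\mathcal{G}))\,d\mu$, and $\int\phi(\mu(U|\mathcal{G}))\,d\mu\le\phi(\mu(U))$ by Jensen's inequality.
\item[(ii)] Chain rule: $I(\xi\vee\xi'|\mathcal{G})=I(\xi'|\mathcal{G})+I(\xi|\sigma(\xi')\vee\mathcal{G})$ almost everywhere, because $\mu(U|\sigma(\xi')\vee\mathcal{G})=\mu(U\cap U'|\mathcal{G})/\mu(U'|\mathcal{G})$ on $U'\in\xi'$.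
\item[(iii)] Invariance: $I(f^{-j}\xi|f^{-j}\mathcal{G})=I(\xi|\mathcal{G})\circ f^j$.
\end{enumerate}
Let $I=I(\mathcal{P}|\mathcal{F}^0)$ and, for $k\ge1$,
\[
I_k(x)=I(\mathcal{P}|\sigma(\mathcal{P}_1^k))(x)=-\log\frac{\mu(\mathcal{P}_0^k(x))}{\mu(\mathcal{P}_1^k(x))},\qquad J_k(x)=-\log\mu(\mathcal{P}_0^{k-1}(x)).
\]
These functions are integrable: $\int I,\int I_k\le H(\mathcal{P})$ by (i), and $\int J_k=H(\mathcal{P}_0^{k-1})\le kH(\mathcal{P})$. Put $h=E(I|\mathcal{I})$ and $h_k=E(I_k|\mathcal{I})$. By the martingale convergence theorem $\mu(U|\sigma(\mathcal{P}_1^k))\to\mu(U|\mathcal{F}^0)$ almost everywhere for each $U\in\mathcal{P}$, so $I_k\to I$ almost everywhere. In the series (i) for $\int I_k$ each term converges, by bounded convergence, and is dominated by the summable $\phi(\mu(U))$; hence $\int I_k\to\int I$. By Scheff\'e's lemma (nonnegative functions that converge almost everywhere, with convergent finite integrals, converge in $L^1$), $I_k\to I$ in $L^1$. So $h_k\to h$ in $L^1$, and almost everywhere along a subsequence.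

\subsection*{Two-sided cylinders}
We want to show that $\mu(Q_q(x))$ is not much smaller, and $\mu^q_x(Q_q(x))$ not much larger, than $e^{-N_qh(x)}$. The Shannon--McMillan--Breiman theorem treats the cylinders $\mathcal{P}_0^{m}(z)$ of a fixed point $z$, whereas $Q_q(x)=f^n\mathcal{P}_0^{2n}(f^{-n}x)$ has a moving base point. So we argue directly. The conditional measure is an exact Birkhoff sum. The unconditional measure is compared with the $k$-step Markov approximation of the code, which is again a Birkhoff sum. If $\mu$ is ergodic, $h$ is constant; in general we cut the space into invariant pieces on which $h$ is almost constant, because later the two estimates are used at different points and must involve the same number.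

\begin{lemma}\label{lem:entropy}
Let $\eta>0$. There are a countable family $\mathcal{W}$ of invariant Borel sets, whose union has full measure, and numbers $h_W>0$ such that for every $W\in\mathcal{W}$, almost every $x\in W$ and all large $q$:
\begin{enumerate}
\item[\textup{(G1)}] $\mu_x^q(Q_q(x))\le e^{-N_q(h_W-\eta)}$;
\item[\textup{(G2)}] $\mu(Q_q(x))\ge e^{-N_q(h_W+\eta)}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\eta'=\eta/2$. For integers $k\ge1$, $u\ge0$ let
\[
W=W_{k,u}=\{u\eta'\le h<(u+1)\eta',\ h_k\le h+\eta'\},\qquad h_W=(u+1)\eta'.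
\]
As $h<\infty$ almost everywhere and $h_k\to h$ along a subsequence, these sets cover almost every point. On $W$ we have $h_W-\eta'\le h<h_W$. Write $n=n_q$, $N=N_q$.

(G1) Since $\sigma(\mathcal{P}_{j+1}^n)\vee\mathcal{F}^n=\mathcal{F}^j$, repeated use of (ii), splitting off the earliest symbol each time, and then (iii) give almost everywhere
\[
-\log\mu_x^q(Q_q(x))=I(\mathcal{P}_{-n}^n|\mathcal{F}^n)(x)=\sum_{j=-n}^nI(f^{-j}\mathcal{P}|\mathcal{F}^j)(x)=\sum_{j=-n}^nI(f^jx).
\]
By \eqref{eq:birkhoff} this is eventually at least $N(h(x)-\eta')\ge N(h_W-\eta)$ on $W$.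

(G2) Let $N>k$. For a word $(U_{-n},\dots,U_n)$ of atoms of $\mathcal{P}$ write $[U_a\dots U_b]=\bigcap_{j=a}^bf^{-j}U_j$ and
\[
w(U_{-n},\dots,U_n)=\mu[U_{n-k+1}\dots U_n]\prod_{j=-n}^{n-k}\frac{\mu[U_j\dots U_{j+k}]}{\mu[U_{j+1}\dots U_{j+k}]},
\]
with $0/0$ read as $0$. This is the probability of the last $k$ symbols times the conditional probability of each earlier symbol given the next $k$. The symbol $U_{-n}$ occurs only in the factor $j=-n$, whose sum over $U_{-n}$ is at most $1$. After removing that factor, $U_{-n+1}$ occurs only in the factor $j=-n+1$, and so on up to $U_{n-k}$; what remains is $\sum\mu[U_{n-k+1}\dots U_n]=1$. So the sum of $w$ over all words is at most $1$. Each cylinder $Q\in\mathcal{P}_{-n}^n$ has its own word; let $w(Q)$ be its weight. Then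
\[
\mu\{x:\mu(Q_q(x))<e^{-\eta'N/2}w(Q_q(x))\}\le\sum_Qe^{-\eta'N/2}w(Q)\le e^{-\eta'N/2},
\]
which is summable in $q$ since $N_q\ge8q/\chi$. So for almost every $x$ eventually $-\log\mu(Q_q(x))\le\eta'N/2-\log w(Q_q(x))$. Since $\mathcal{P}_j^{j+k}(x)=f^{-j}\mathcal{P}_0^k(f^jx)$, invariance gives, when $\mu(Q_q(x))>0$,
\[
-\log w(Q_q(x))=J_k(f^{n-k+1}x)+\sum_{j=-n}^{n-k}I_k(f^jx).
\]
The first term is $o(n)$, so by \eqref{eq:birkhoff} the right side is eventually at most $N(h_k(x)+\eta'/2)$. On $W$ we obtain $-\log\mu(Q_q(x))\le N(h_k(x)+\eta')\le N(h(x)+2\eta')\le N(h_W+\eta)$.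
\end{proof}

\subsection*{From cylinders to balls}
Fix $\eta>0$ and $W\in\mathcal{W}$. Let $G_q$ be the Borel set of $x\in W\setminus Z_q$ that satisfy (G0), (G1) and (G2) at scale $q$. Almost every $x\in W$ lies in $G_q$ for all large $q$. As in Section~\ref{sec:model} we sort points by the measure of their ball: for integers $i\ge0$ let
\[
G_{q,i}=\{x\in G_q:e^{-(i+1)}<\mu(B(x,5r_q))\le e^{-i}\}.
\]
On $G_q$, \eqref{eq:central} and (G2) give $\mu(B(x,5r_q))\ge e^{-N_q(h_W+\eta)}$. So $G_q$ is the union of the sets $G_{q,i}$ with $0\le i\le Cq(h_W+\eta)$, and only $O(q)$ indices $i$ occur. The next lemma replaces independence: knowing the future does not concentrate the good part of a ball.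

\begin{lemma}\label{lem:ball}
Let $\zeta$ be a fiber at scale $q$, let $y\in G_{q,i}$, and let $S\subset\zeta\cap G_q\cap B(y,4r_q)$ be a Borel set. Then $\mu_\zeta(S)\le e^{-i+2\eta N_q}$.
\end{lemma}

\begin{proof}
Let $Q\in\mathcal{P}_{-n}^n$ meet $S$, say at $z$, so that $Q=Q_q(z)$. By \eqref{eq:central} at $z$, $Q\subset B(z,r_q)\subset B(y,5r_q)$. By (G2) at $z$, $\mu(Q)\ge e^{-N_q(h_W+\eta)}$. These cylinders are disjoint, so there are at most $\mu(B(y,5r_q))e^{N_q(h_W+\eta)}\le e^{-i+N_q(h_W+\eta)}$ of them. By (G1) at $z\in\zeta$, each has $\mu_\zeta(Q)=\mu^q_z(Q_q(z))\le e^{-N_q(h_W-\eta)}$. They cover $S$; multiply the two bounds.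
\end{proof}

The number $h_W$ has canceled. We never need to know how the measure of a ball is related to entropy and exponents, nor how small a cylinder is compared with the ball that contains it.

\section{Late returns}\label{sec:late}

By \eqref{eq:future}, all good points of one fiber have the same orbit after time $K_q$, up to precision $r_q$. In Section~\ref{sec:model} a single return before time $T$ confined $x$ to one of $T$ known places. To count returns we refine this: if $x$ returns at least $\theta T$ times before time $T$, then the known orbit spends a fraction $\theta$ of its time near $x$, and there are at most $1/\theta$ disjoint places with this property. For $\theta=1/T$ this is the earlier bound.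

\begin{proposition}\label{prop:late}
Let $\mu$ satisfy \textup{(H)}. For almost every $x$, all $\varepsilon,L>0$, all large $q$ and all integers $1\le T\le e^{Lq}$,
\[
\#\{K_q\le k\le T:d(f^kx,x)<r_q\}\le T\,e^{\varepsilon q}\,\mu(B(x,5r_q)).
\]
\end{proposition}

\begin{proof}
The statement for a pair $(\varepsilon,L)$ implies it for larger $\varepsilon$ and smaller $L$, so it suffices to treat one pair and then to intersect over sequences $\varepsilon\downarrow0$, $L\uparrow\infty$. Let $\eta=\varepsilon/(8C)$, so that $2\eta N_q\le\varepsilon q/4$, fix $W\in\mathcal{W}$, and let $G_{q,i}$ be the corresponding sets. Write $r=r_q$ and $\theta=e^{-i+\varepsilon q/2}$. For $T=2^t\le2e^{Lq}$, $t\ge0$ an integer, let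
\[
E=E_{q,i,t}=\bigl\{x\in G_{q,i}:\#\{K_q\le k\le T:d(f^kx,x)<r\}\ge\theta T\bigr\}.
\]

\emph{Claim: $\mu(E)\le e^{-\varepsilon q/4}$.} Let $\zeta$ be a fiber disjoint from $Z_q$, so that $\mu_\zeta(E)=\mu_\zeta(E\cap\zeta)$. If $E\cap\zeta=\emptyset$, this is $0$. Otherwise fix $x_0\in E\cap\zeta$. If $x\in E\cap\zeta$, $k\ge K_q$ and $d(f^kx,x)<r$, then $d(f^kx_0,f^kx)<r$ by \eqref{eq:future} at $x_0$, and so $f^kx_0\in B(x,2r)$. Hence every $x\in E\cap\zeta$ satisfies
\[
\#\{1\le k\le T:f^kx_0\in B(x,2r)\}\ge\theta T.
\]
Let $\{y_1,\dots,y_m\}$ be a maximal $4r$-separated subset of $E\cap\zeta$. The balls $B(y_j,2r)$ are disjoint, so the corresponding sets of times $k$ are disjoint subsets of $\{1,\dots,T\}$, and $m\theta T\le T$. The balls $B(y_j,4r)$ cover $E\cap\zeta$. Lemma~\ref{lem:ball} with $y=y_j$ and $S=E\cap\zeta\cap B(y_j,4r)$ gives $\mu_\zeta(E)\le\theta^{-1}e^{-i+\varepsilon q/4}=e^{-\varepsilon q/4}$. Since $Z_q$ is a null set and a union of fibers, $\mu(E)=\int\mu^q_x(E)\,d\mu(x)\le e^{-\varepsilon q/4}$.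

For each $q$ there are $O(q)$ values of $i$ and $O(q)$ values of $t$, so $\sum_{q,i,t}\mu(E_{q,i,t})<\infty$. By the Borel--Cantelli lemma almost every $x\in W$ lies in $G_q\setminus\bigcup_{i,t}E_{q,i,t}$ for all large $q$. For such $x$ and $q$ let $i$ be the index with $x\in G_{q,i}$; then $\theta<e^{1+\varepsilon q/2}\mu(B(x,5r_q))$. Given an integer $1\le T\le e^{Lq}$, let $2^t$ be the smallest power of $2$ with $2^t\ge T$, so $2^t<2T$. The number of returns at times in $[K_q,T]$ is less than $\theta2^t\le2e^{1+\varepsilon q/2}\,T\mu(B(x,5r_q))$, and $2e^{1+\varepsilon q/2}\le e^{\varepsilon q}$ for large $q$. Finally, the sets $W\in\mathcal{W}$ cover almost every point.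
\end{proof}

\section{Early returns}\label{sec:early}

It remains to exclude returns to $B(x,r_q)$ at times $k<K_q$, where the future gives no information. Such a return is extremely precise for its length: the orbit is almost $k$-periodic, and it comes back again at the times $2k,3k,\dots$, with an error that grows at most by the factor $\Lambda$ per step. At a coarser scale $p$ proportional to $q$, one of these returns happens at a time between $K_p$ and $2K_p$. It is then a late return at scale $p$, at a time linear in $p$, while Proposition~\ref{prop:late} allows late returns only after an exponentially long time. The last step needs $\underline{d}_\mu(x)>0$, and the hypothesis cannot be dropped: a point of a periodic orbit returns at its period at every scale.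

\begin{proposition}\label{prop:early}
Let $\mu$ satisfy \textup{(H)}. For almost every $x$ with $\underline{d}_\mu(x)>0$ and all large $q$, there is no $1\le k<K_q$ with $d(f^kx,x)<r_q$.
\end{proposition}

\begin{proof}
Let $x$ satisfy the conclusion of Proposition~\ref{prop:late}, and let $0<3\gamma<\underline{d}_\mu(x)$. For large $p$ we have $\mu(B(x,5r_p))\le(5r_p)^{3\gamma}<e^{-2\gamma p}$. Proposition~\ref{prop:late} with $\varepsilon=L=\gamma$ and $T=\lfloor e^{\gamma p}\rfloor$ bounds the number of returns to $B(x,r_p)$ at times in $[K_p,T]$ by a number less than $1$. So for large $p$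
\begin{equation}\label{eq:gap}
d(f^kx,x)<r_p,\ k\ge K_p\ \Longrightarrow\ k>e^{\gamma p}.
\end{equation}
Suppose that $d(f^kx,x)<r_q$ with $1\le k<K_q$. Let $p=\lfloor q/(1+2C\log\Lambda)\rfloor$. Then $p\le q$, $p\to\infty$ linearly in $q$, and $\Lambda^{2K_p}r_q\le e^{2Cp\log\Lambda-q}\le e^{-p}=r_p$.

If $k\ge K_p$, then \eqref{eq:gap} applies because $r_q\le r_p$, and gives $Cq\ge K_q>k>e^{\gamma p}$. This is false for large $q$.

If $k<K_p$, let $m$ be the smallest integer with $mk\ge K_p$; then $mk<K_p+k<2K_p$. Since $\Lambda^k\ge2$,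
\[
d(f^{mk}x,x)\le\sum_{j=0}^{m-1}d(f^{(j+1)k}x,f^{jk}x)<r_q\sum_{j=0}^{m-1}\Lambda^{jk}=r_q\,\frac{\Lambda^{mk}-1}{\Lambda^k-1}\le r_q\Lambda^{2K_p}\le r_p.
\]
So \eqref{eq:gap} gives $2Cp\ge2K_p>mk>e^{\gamma p}$, which is false for large $q$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

Let $\mu$ be hyperbolic. By Theorem~\ref{thm:bps} and Lemma~\ref{lem:young}(a), $d_\mu(x)$ exists and lies in $[0,D]$ for almost every $x$. Theorem~\ref{thm:bps} enters only here and below, to identify $\overline{d}_\mu$, which bounds $\overline{R}$ from above, with $\underline{d}_\mu$, which bounds $\underline{R}$ from below.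

\begin{proof}[Proof of Theorem~\ref{thm:count}]
If $d_\mu(x)=0$, the right side is at least $T$ for $r<1$, and the claim is trivial. Let $V$ be one of the sets of Lemma~\ref{lem:reduction} and let $\nu=\mu_V$, with the scales $K_q$ defined by its constant $\chi$. It suffices to treat $\nu$-almost every $x$ with $0<d_\mu(x)\le D$. Write $d_x=d_\mu(x)$; then $\underline{d}_\nu(x)\ge d_x>0$. Let $x$ satisfy the conclusions of Propositions~\ref{prop:late} and~\ref{prop:early} for $\nu$, and let $\varepsilon,L>0$. For large $q$,
\[
\nu(B(x,5r_q))\le(5r_q)^{d_x-\varepsilon/2}=5^{d_x-\varepsilon/2}\,r_q^{\varepsilon/2}\,r_q^{d_x-\varepsilon}\le r_q^{d_x-\varepsilon}.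
\]
The two propositions together give, for large $q$ and all integers $1\le T\le e^{2Lq}$,
\[
\#\{1\le k\le T:f^kx\in B(x,r_q)\}\le T\,e^{\varepsilon q}\,r_q^{d_x-\varepsilon}=T\,r_q^{d_x}\,r_q^{-2\varepsilon}.
\]
Let $r\in[r_{q+1},r_q)$ and $1\le T\le r^{-L}$. Then $T\le e^{L(q+1)}\le e^{2Lq}$ and $r<r_q\le er$, so
\[
\#\{1\le k\le T:f^kx\in B(x,r)\}\le T\,(er)^{d_x}\,r^{-2\varepsilon}\le T\,r^{d_x-3\varepsilon}
\]
as soon as $e^{d_x}r^\varepsilon\le1$. Replace $\varepsilon$ by $\varepsilon/3$.
\end{proof}

\begin{proof}[Proof of the first statement of Theorem~\ref{thm:nonergodic}]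
By Proposition~\ref{prop:upper}, $\overline{R}\le d_\mu$ almost everywhere. Since $\tau_r\ge1$, we have $\underline{R}\ge0$, which settles the points with $d_\mu(x)=0$. Let $x$ satisfy Theorem~\ref{thm:count} with $d_x=d_\mu(x)>0$, and let $0<\varepsilon<d_x$. Apply the theorem with $\varepsilon/2$, $L=d_x$ and $T=\lfloor r^{-(d_x-\varepsilon)}\rfloor$: for small $r$ the number of returns up to time $T$ is at most $r^{\varepsilon/2}<1$. So the integer $\tau_r(x)$ exceeds $T$, that is, $\tau_r(x)>r^{-(d_x-\varepsilon)}$, and $\underline{R}(x)\ge d_x-\varepsilon$. Let $\varepsilon\downarrow0$.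
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $f$ and $f^{-1}$ are $\Lambda$-Lipschitz, $B(x,r/\Lambda)\subset f^{-1}B(fx,r)\subset B(x,\Lambda r)$. By invariance $\mu(B(x,r/\Lambda))\le\mu(B(fx,r))\le\mu(B(x,\Lambda r))$, so $\underline{d}_\mu\circ f=\underline{d}_\mu$. By ergodicity, used only here, $d_\mu$ equals a constant $d_*$ almost everywhere, and $d_*=\dim_H\mu$ by Lemma~\ref{lem:young}(b). By the statement just proved, $\underline{R}=\overline{R}=d_*$ almost everywhere.
\end{proof}

\begin{proof}[Proof of the second statement of Theorem~\ref{thm:nonergodic}]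
The ergodic decomposition writes $\mu=\int\nu\,dm(\nu)$ with a probability measure $m$ on the ergodic invariant measures; a Borel set of full $\mu$-measure has full $\nu$-measure for $m$-almost every $\nu$. Apply this to a Borel set of full $\mu$-measure on which $\underline{R}=\overline{R}=d_\mu$, and to the Borel set of regular points with nonzero exponents. Then almost every $\nu$ is hyperbolic and satisfies $\underline{R}=\overline{R}=d_\mu$ $\nu$-almost everywhere. The recurrence rates depend only on $f$ and $x$, not on the measure, and Theorem~\ref{thm:main} for $\nu$ gives $\underline{R}=\overline{R}=\dim_H\nu$ $\nu$-almost everywhere. Therefore $d_\mu=\dim_H\nu$ $\nu$-almost everywhere.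
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Hausdorff dimension of measures via Poincar\'e recurrence},
\texttt{https://typeset.io/pdf/\allowbreak hausdorff-\allowbreak dimension-\allowbreak of-\allowbreak measures-\allowbreak via-\allowbreak poincar-e-\allowbreak recurrence-\allowbreak 2651nh6a8l.pdf}

\end{thebibliography}
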